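# A first-order difference between the weak Turing degrees of partial functions and the enumeration degrees

## 1. Partial functions and operators that use positive information

Throughout, $\langle n,m\rangle$ is a recursive bijection from $\omega\times\omega$ to $\omega$, and $D_0,D_1,\dots$ is a canonical indexing of the finite subsets of $\omega$. We write p.r. for "partial recursive" and r.e. for "recursively enumerable".

**Definition (partial functions as sets).** A single-valued partial function $f:\omega\rightharpoonup\omega$ is identified with its graph $\{\langle n,m\rangle: f(n)=m\}\subseteq\omega$. The set of all partial functions is $\mathcal P$.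

So $f\subseteq g$ means that $g$ extends $f$. For example, the empty function is $\emptyset$, and the total constant-zero function is $\zeta=\{\langle n,0\rangle:n\in\omega\}$. A function is p.r. exactly when its graph is r.e. For $A\subseteq\omega$ put
$$S_A=\{\langle n,0\rangle:n\in A\}\in\mathcal P .$$
This partial function says "yes" on $A$ and says nothing off $A$. Note that $S_A\subseteq\zeta$ for every $A$; a good part of the lecture rests on this.

**Definition (enumeration operator).** An enumeration operator (e-operator) is given by an r.e. set $W$ of pairs $\langle x,u\rangle$, called its axioms, and acts on $B\subseteq\omega$ by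
$$\Psi^B=\{x:\exists u\,(\langle x,u\rangle\in W\text{ and }D_u\subseteq B)\}.$$
For $A,B\subseteq\omega$, $A\le_eB$ means $A=\Psi^B$ for some e-operator $\Psi$. The partial order of $\equiv_e$-classes is $\mathcal D_e$.

We often write an axiom as $\langle x,D\rangle$ with the finite set itself. For example, the axioms $\langle n,\{\langle n,m\rangle\}\rangle$ for all $n,m$ give an operator sending a partial function $h$ to $\operatorname{dom}h$. The axioms $\langle n,\{\langle n,1\rangle\}\rangle$ show $A\le_e\chi_A$, where $\chi_A$ is the total characteristic function. The converse can fail: if $A$ is r.e. and not recursive, then $\chi_A\le_eA$ would make the graph of $\chi_A$ r.e., and $A$ would be recursive. E-operators use only positive information about $B$.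

We use three routine facts. E-operators are monotone: $B\subseteq B'$ implies $\Psi^B\subseteq\Psi^{B'}$. They compose: an axiom for $\Phi\circ\Psi$ is any $\langle x,\bigcup_{y\in D}E_y\rangle$ where $\langle x,D\rangle$ is an axiom of $\Phi$ and $\langle y,E_y\rangle$ is an axiom of $\Psi$ for each $y\in D$. There is an effective list $\Psi_0,\Psi_1,\dots$ of all of them.

**Definition (recursive operator).** A map $\Theta:\mathcal P\to\mathcal P$ is a (partial) recursive operator iff there is an e-operator $\Psi$ such that $\Psi^h$ is single-valued for every $h\in\mathcal P$ and $\Theta(h)=\Psi^h$ for all $h\in\mathcal P$ (Myhill and Shepherdson; Rogers). For $f,g\in\mathcal P$, $f\le_{WT}g$ (weak Turing reducibility) iff $f=\Theta(g)$ for some recursive operator $\Theta$. The partial order of $\equiv_{WT}$-classes is $\mathcal D_{WT}$.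

Recursive operators inherit monotonicity and closure under composition. The crucial words are "for every $h\in\mathcal P$": the operator must give a function on all oracles, including the wrong ones. For example, $h\mapsto\{\langle n,0\rangle:n\in\operatorname{dom}h\}$ is a recursive operator. On the other hand, let $\Psi$ have the axioms $\langle p,\{\langle p,0\rangle\}\rangle$ for all $p$, so that $\Psi^{S_A}=A$. This is not a recursive operator: with $A=\{\langle 0,0\rangle,\langle 0,1\rangle\}$ the oracle $S_A$ is a partial function, but $\Psi^{S_A}=A$ gives two values at $0$.

This last example separates the reducibilities. Clearly $f\le_{WT}g$ implies $f\le_eg$. Let $f$ be total and nonrecursive and write $S_f$ for $S_{\mathrm{graph}(f)}$. The operator just described shows $f\le_eS_f$. But $f\not\le_{WT}S_f$: if $f=\Theta(S_f)$ then, by monotonicity, $f\subseteq\Theta(\zeta)$; the right side is a p.r. function and $f$ is total, so $f=\Theta(\zeta)$ is recursive, a contradiction.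

When the oracle is total the two reducibilities agree.

**Lemma 1.** If $g$ is total and $f\in\mathcal P$, then $f\le_eg$ implies $f\le_{WT}g$.

**Proof.** Let $f=\Psi^g$. The aim is to force single-valuedness by reading the oracle in order and always taking the first answer. Let $\Psi_{[s]}^B$ be the set obtained from the axioms of $\Psi$ enumerated in the first $s$ steps. Put $\langle x,m\rangle\in\Theta(h)$ iff for some $s$: $h$ is defined on all of $\{0,\dots,s-1\}$; $s$ is least such that some $\langle x,m'\rangle$ is in $\Psi_{[s]}^{h\upharpoonright s}$; and $m$ is the least such $m'$.

Whether this happens with a given $s$ depends only on the finite function $h\upharpoonright s$, and it is decidable from it. So $\Theta$ is given by the e-operator with axioms $\langle\langle x,m\rangle,d\rangle$, where $d$ is a finite function with domain some $\{0,\dots,s-1\}$ for which the conditions hold. For each $h\in\mathcal P$ and each $x$ there is at most one such $s$, hence at most one $m$. So $\Theta$ is a recursive operator.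

Now let $h=g$. If $f(x)=m$, some axiom $\langle\langle x,m\rangle,D\rangle$ with $D\subseteq g$ is enumerated eventually, and since $g$ is total, all large $s$ satisfy $\langle x,m\rangle\in\Psi_{[s]}^{g\upharpoonright s}$. At the least $s$ where anything of the form $\langle x,m'\rangle$ appears we have $\langle x,m'\rangle\in\Psi^g=f$, so $m'=f(x)$. If $x\notin\operatorname{dom}f$, nothing appears. Hence $\Theta(g)=f$. $\square$

The example $f\le_eS_f$, $f\not\le_{WT}S_f$ shows that totality of $g$ cannot be dropped.

**Definition (upper semilattice, ideal).** An upper semilattice is a partial order in which any two elements have a least upper bound $a\vee b$. An ideal is a nonempty subset that is closed downward and under $\vee$.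

For example, the subsets of a finite set form an upper semilattice under $\cup$, and the subsets of a fixed part of it form an ideal. Both of our structures are upper semilattices with least element.

In $\mathcal D_e$ the join is induced by $A\oplus B=\{2n:n\in A\}\cup\{2n+1:n\in B\}$, and the least element is the class of r.e. sets. In $\mathcal D_{WT}$, let $(f\oplus g)(2n)\simeq f(n)$ and $(f\oplus g)(2n+1)\simeq g(n)$. Then $f,g\le_{WT}f\oplus g$, and if $f=\Theta_1(h)$ and $g=\Theta_2(h)$, then $k\mapsto\Theta_1(k)\oplus\Theta_2(k)$ is a recursive operator that sends $h$ to $f\oplus g$. So $\oplus$ induces the join. Every $p\in\mathcal P$ has the form $h\oplus k$. The least element of $\mathcal D_{WT}$ is the class of p.r. functions: a constant operator with p.r. value is a recursive operator, and $\Theta(h)$ has an r.e. graph when $h$ is p.r. We write $0$ for the least element of either structure.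

**Definition (strings).** A string $\tau\in2^{<\omega}$ is regarded as a finite function, so $\Psi^\tau$ makes sense. Likewise $G\in2^\omega$ is a total function, identified with its graph. For strings, $\subset$ and $\supseteq$ refer to initial segments, and $0^n$ is a block of $n$ zeros.

For example, $\tau=01$ is the set $\{\langle0,0\rangle,\langle1,1\rangle\}$. Since every finite subset of $G$ lies in an initial segment of $G$, we have $\Psi^G=\bigcup_{\tau\subset G}\Psi^\tau$, and $\tau\subseteq\tau'$ implies $\Psi^\tau\subseteq\Psi^{\tau'}$.

**Definition (elementary equivalence).** Two partial orders are elementarily equivalent iff they satisfy the same first-order sentences in the language $\{\le\}$. A sentence is $\Sigma_1$ if it is a block of existential quantifiers followed by a quantifier-free formula, and $\Sigma_2$ if it is a block of existential quantifiers, then a block of universal ones, then a quantifier-free formula.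

For example, "there is a minimal element above $0$" is a first-order statement. It is known that neither $\mathcal D_{WT}$ nor $\mathcal D_e$ has minimal degrees, so this statement separates both from the Turing degrees. It does not separate them from each other.

All the terms are now in place. **Question.** Are $\mathcal D_{WT}$ and $\mathcal D_e$ elementarily equivalent? The problem comes from "Enumeration Reducibility, Nondeterministic Computations And Relative Computability Of Partial Functions" (http://www1.maths.leeds.ac.uk/~pmt6sbc/preprints/enum.pdf). The answer will be no.

## 2. A copy of $\mathcal D_e$ as an ideal of $\mathcal D_{WT}$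

Before comparing the structures we look for one inside the other. Let $I\subseteq\mathcal D_{WT}$ be the set of degrees of partial functions that have a p.r. extension. Each $S_A$ is an example, since $S_A\subseteq\zeta$. A total nonrecursive $f$ has no p.r. extension, since an extension of $f$ would be $f$ itself.

**Proposition 2.** $I$ is a proper ideal of $\mathcal D_{WT}$, and $\deg_eA\mapsto\deg_{WT}S_A$ is an isomorphism from $\mathcal D_e$ onto $(I,\le)$.

**Proof.**

**Step (a): for $g\in\mathcal P$, $S_A\le_{WT}g$ iff $A\le_eg$.** This turns enumeration reductions into recursive operators. If $A=\Psi^g$, use $\Theta(h)=\{\langle n,0\rangle:n\in\Psi^h\}$. It is single-valued on every $h$, because only the value $0$ is ever given. If $S_A=\Theta(g)$, then $A=\{n:\langle n,0\rangle\in\Theta(g)\}\le_eg$. Since $S_B\equiv_eB$, taking $g=S_B$ gives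
$$S_A\le_{WT}S_B\iff A\le_eB. \tag{1}$$

**Step (b): $I=\{\deg_{WT}S_A:A\subseteq\omega\}$.** We show that a function with a p.r. extension carries no information beyond its domain. Let $\alpha\subseteq\psi$ with $\psi$ p.r. The recursive operator $h\mapsto\{\langle n,0\rangle:n\in\operatorname{dom}h\}$ sends $\alpha$ to $S_{\operatorname{dom}\alpha}$. The recursive operator $h\mapsto\{\langle n,\psi(n)\rangle:n\in\operatorname{dom}h\cap\operatorname{dom}\psi\}$ sends $S_{\operatorname{dom}\alpha}$ to $\alpha$. So $\alpha\equiv_{WT}S_{\operatorname{dom}\alpha}$. Conversely $S_A\subseteq\zeta$ has a p.r. extension.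

**Step (c): $I$ is closed downward, and having a p.r. extension depends only on the degree.** If $\beta\le_{WT}\alpha$ and $\alpha$ has a p.r. extension, then by (b) $\beta=\Theta(S_A)$ for some $\Theta$ and $A$. By monotonicity $\beta\subseteq\Theta(\zeta)$, and $\Theta(\zeta)$ is p.r. So $\beta$ has a p.r. extension. In particular every member of a degree in $I$ has one.

**Step (d): $I$ is closed under joins.** By the definitions $S_A\oplus S_B=S_{A\oplus B}$.

**Step (e): $I$ is proper and nonempty.** It contains $0$, and by (c) it omits the degree of a total nonrecursive function.

By (1) the map $\deg_eA\mapsto\deg_{WT}S_A$ is well defined, preserves $\le$, and reflects it; by (b) it is onto $I$. $\square$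

So $\mathcal D_{WT}$ consists of a copy of $\mathcal D_e$ at the bottom, and more. This does not yet decide the question: a structure can be elementarily equivalent to a proper ideal of itself.

## 3. Existential sentences cannot separate the two structures

The first thing to try is to look for a finite configuration, a pattern of $\le$, $\vee$ and $0$, that occurs in one structure and not in the other. This stops immediately, because every conceivable finite configuration occurs in both.

**Proposition 3.** Every $\Sigma_1$ sentence of the language $\{\le,\vee,0\}$ that is true in some upper semilattice with least element is true in both $\mathcal D_e$ and $\mathcal D_{WT}$. Hence $\mathcal D_e$ and $\mathcal D_{WT}$ satisfy the same $\Sigma_1$ sentences of this language.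

**Proof.**

**Step 1: reduce to finite power sets.** Let the sentence be true in some upper semilattice with $0$. Witnesses for it, together with $0$, generate a finite upper semilattice $L$: its elements are the joins of finite sets of witnesses, and $0$. All terms of the sentence take values in $L$. Map $x\in L$ to $\hat x=\{y\in L:x\not\le y\}$.

If $x\le x'$ and $x\not\le y$, then $x'\not\le y$; so $\hat x\subseteq\hat x'$. If $x\not\le x'$, then $x'\in\hat x$ but $x'\notin\hat x'$; so $\hat x\not\subseteq\hat x'$. Next, $x\vee x'\not\le y$ iff $x\not\le y$ or $x'\not\le y$; so $\widehat{x\vee x'}=\hat x\cup\hat x'$. Finally $\hat0=\emptyset$. So $L$ embeds in a finite power set, with $\le$ preserved and reflected and $\vee,0$ preserved. The truth of a quantifier-free formula passes along such embeddings. It therefore suffices to embed each $P(\{1,\dots,m\})$ in the same sense into $\mathcal D_e$. Composing with Proposition 2 handles $\mathcal D_{WT}$, because $I$ is an ideal, so that joins and $0$ in $I$ are those of $\mathcal D_{WT}$.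

**Step 2: build $m$ independent functions.** Write $\bigoplus_{i\in T}B_i=\{\langle i,x\rangle:i\in T,\ x\in B_i\}$. We build $G_1,\dots,G_m\in2^\omega$ with
$$G_i\not\le_e\bigoplus_{j\neq i}G_j\qquad(1\le i\le m) \tag{2}$$
by extending strings. List the requirements $(e,i)$, $e\in\omega$, $1\le i\le m$, and treat them in turn. Given $(\pi_1,\dots,\pi_m)$ and $(e,i)$, let $p=\langle|\pi_i|,0\rangle$. If there are $\tau_j\supseteq\pi_j$ ($j\ne i$) with $p\in\Psi_e^{\bigoplus_{j\ne i}\tau_j}$, pass to these $\tau_j$ and to $\pi_i{}^\frown1$. Otherwise keep the other strings and pass to $\pi_i{}^\frown0$. Then append one more $0$ to every string, so that all $G_i$ are total.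

In the first case $p\in\Psi_e^{\bigoplus_{j\ne i}G_j}$ but $G_i(|\pi_i|)=1$, so $p\notin G_i$. In the second case $p\in G_i$, and $p\notin\Psi_e^{\bigoplus_{j\ne i}G_j}$, since an axiom putting $p$ in would use only finite initial segments of the $G_j$, which can be taken to extend the $\pi_j$. Either way $\Psi_e^{\bigoplus_{j\neq i}G_j}\ne G_i$, and (2) holds.

**Step 3: the embedding.** Map $T\subseteq\{1,\dots,m\}$ to $\deg_e\bigoplus_{i\in T}G_i$. Unions go to joins and $\emptyset$ goes to $0$, so $\le$ is preserved. If $i\in T\setminus T'$ and $\bigoplus_{T}G\le_e\bigoplus_{T'}G$, then $G_i\le_e\bigoplus_{j\ne i}G_j$, against (2). So $\le$ is reflected.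

For the last assertion: a $\Sigma_1$ sentence true in one of the two structures is true in an upper semilattice with $0$, hence true in both. $\square$

So a separating sentence of $\{\le,\vee,0\}$ must contain a genuine quantifier alternation: it must say something about how a configuration sits relative to all $x$.

## 4. The relation $N(a,c)$ and the statements of the theorems

The relation that works says that $a$ is of no help in computing $c$.

**Definition ($N$ and $\delta$).** For elements $a,c$ of an upper semilattice write
$$N(a,c):\ \ \forall x\,(c\le a\vee x\rightarrow c\le x),\qquad \delta(a):\ \ \exists c\,(a\le c\ \wedge\ N(a,c)).$$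

Here are small cases, by hand, in any upper semilattice with $0$. $N(0,c)$ always holds, since $0\vee x=x$. $N(a,0)$ always holds. If $0\neq c\le a$, then $N(a,c)$ fails: take $x=0$. In particular $N(a,a)$ fails for $a\ne0$. Also $\delta(0)$ holds, with $c=0$. So $\delta(a)$ for $a\ne0$ asks for something odd: a $c$ strictly above $a$, so that $c$ computes $a$, such that $a$ never helps to compute $c$.

To express this in $\{\le\}$ alone, note two equivalences in an upper semilattice with $0$. First, $a\ne0$ iff $\exists z\,(a\not\le z)$. Second, $c\not\le a\vee x$ iff $\exists y\,(a\le y\wedge x\le y\wedge c\not\le y)$: take $y=a\vee x$ in one direction, and in the other use that $a\vee x\le y$. So, by contraposition inside $N$, the sentence $\sigma$ below says exactly $\exists a\neq0\ \delta(a)$.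

**Theorem 4.** The sentence
$$\sigma:\quad \exists a\,\exists c\,\exists z\Big[a\le c\ \wedge\ a\not\le z\ \wedge\ \forall x\big(c\not\le x\rightarrow\exists y\,(a\le y\wedge x\le y\wedge c\not\le y)\big)\Big]$$
is true in $\mathcal D_{WT}$ and false in $\mathcal D_e$. So $\mathcal D_{WT}$ and $\mathcal D_e$ are not elementarily equivalent.

**Theorem 5.** Let $I\subseteq\mathcal D_{WT}$ be the set of degrees of partial functions that have a p.r. extension.

1. $I$ is a proper ideal of $\mathcal D_{WT}$, and $(I,\le)\cong\mathcal D_e$.
2. $\delta$ defines $I$ in $\mathcal D_{WT}$, whereas $\delta$ defines $\{0\}$ in $\mathcal D_e$.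
3. In $\mathcal D_e$, $N(\deg A,\deg C)$ holds iff there is an r.e. $W\subseteq\omega\times\omega$ with $A\times C\subseteq W$ and $\overline A\times\overline C\subseteq\overline W$ (that is, $A,C$ form a Kalimullin pair).
4. In the language $\{\le,\vee,0\}$, where $\sigma$ is the $\Sigma_2$ sentence $\exists a\exists c\,\forall x\,(0\neq a\le c\wedge(c\le a\vee x\to c\le x))$, the two structures satisfy the same $\Sigma_1$ sentences. So $\Sigma_2$ is the optimal level of difference in that language.

Part 1 is Proposition 2. The first sentence of part 4 is Proposition 3, and the second follows from it and Theorem 4. In the pure language $\{\le\}$, $\sigma$ is $\Sigma_3$, and no claim is made about the optimal level there. What remains is Theorem 4 and parts 2 and 3.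

## 5. Graph information does not help to compute total functions: $\sigma$ in $\mathcal D_{WT}$

The computation showing $f\not\le_{WT}S_f$ in Section 1 used only that $S_f$ can be completed to $\zeta$. It still works next to a second oracle.

**Lemma 6.** If $f$ is total, $A\subseteq\omega$, $g\in\mathcal P$ and $f\le_{WT}S_A\oplus g$, then $f\le_{WT}g$.

**Proof.** Let $f=\Theta(S_A\oplus g)$. Since $S_A\oplus g\subseteq\zeta\oplus g\in\mathcal P$, monotonicity gives $f\subseteq\Theta(\zeta\oplus g)$. The right side is single-valued, because $\Theta$ is single-valued on every partial function, and $f$ is total. So $f=\Theta(\zeta\oplus g)$. The map $k\mapsto\Theta(\zeta\oplus k)$ is a recursive operator, so $f\le_{WT}g$. $\square$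

**$\sigma$ holds in $\mathcal D_{WT}$.** Let $f$ be total and nonrecursive, $c=\deg_{WT}f$ and $a=\deg_{WT}S_f$. Then $a\le c$ via $h\mapsto\{\langle p,0\rangle:p\in h\}$. Also $a\neq0$: if $S_f$ were p.r., its domain $\mathrm{graph}(f)$ would be r.e., and $f$ would be recursive. Finally $N(a,c)$ is Lemma 6. So $a\ne0$ and $\delta(a)$, which is $\sigma$.

In $\mathcal D_e$ this example breaks down, because $f\equiv_eS_f$ there: $a$ and $c$ collapse to one degree. We must show that no other example exists.

## 6. Witnesses in $\mathcal D_e$ and the symmetry of $N$

**Definition (witness).** An r.e. $W\subseteq\omega\times\omega$ is a witness for $(A,C)$ if $A\times C\subseteq W$ and $(\overline A\times\overline C)\cap W=\emptyset$.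

So a pair in $W$ has at least one good coordinate ($a\in A$ or $n\in C$), and $W$ catches all pairs with both coordinates good. For example, if $A$ is r.e., $A\times\omega$ is a witness for every $C$. A less trivial example: let $q_0,q_1,\dots$ be a recursive listing of the rationals without repetition, $r$ a real, $A=\{n:q_n<r\}$ and $C=\{n:q_n\ge r\}$. Then $W=\{(m,n):q_m<q_n\}$ is a witness. Indeed, if $m\in A$ and $n\in C$ then $q_m<r\le q_n$. If $m\notin A$ and $n\notin C$ then $q_n<r\le q_m$, so $(m,n)\notin W$. For all but countably many $r$ neither $A$ nor $C$ is r.e. On the other hand, if $(A,A)$ has a witness $W$, then $A=\{n:(n,n)\in W\}$ is r.e.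

**Proposition 7.** $N(\deg_eA,\deg_eC)$ holds in $\mathcal D_e$ iff $(A,C)$ has a witness.

**Proof that a witness gives $N$.** Let $W$ be a witness and $C=\Phi^{A\oplus X}$. The purpose is to replace each positive question about $A$ by an enumeration of $W$. We show
$$n\in C\iff\text{there is an axiom }\langle n,D\oplus E\rangle\text{ of }\Phi\text{ with }E\subseteq X\text{ and }D\times\{n\}\subseteq W. \tag{3}$$
If $n\in C$, take an axiom with $D\subseteq A$ and $E\subseteq X$; then $D\times\{n\}\subseteq A\times C\subseteq W$. Conversely, let such an axiom be given. If $D\subseteq A$, then $n\in\Phi^{A\oplus X}=C$. Otherwise take $d\in D\setminus A$. Since $(d,n)\in W$, we have $(d,n)\notin\overline A\times\overline C$, so $n\in C$. Since $W$ and the axioms are r.e., the right side of (3) gives $C\le_eX$.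

**Proof that $N$ gives a witness.** Suppose $(A,C)$ has no witness. We construct $G\in2^\omega$ with
$$C\le_eA\oplus G,\qquad C\not\le_eG .$$
Then $N$ fails with $x=\deg_eG$. The plan is to write the bits of $C$ into $G$, at places separated by diagonalization moves against $\Psi_0,\Psi_1,\dots$; the places must be found with the help of $A$. There are two kinds of moves, and the decoder must learn which one was made from a positive event: either $a\in A$ is enumerated, or a certain r.e. event happens. The absence of a witness supplies exactly this.

**Step 1: the construction.** We build strings $\emptyset=\pi_0\subset\pi_1\subset\cdots$ with $G=\bigcup_e\pi_e$. Given $\pi_e$, let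
$$W_e=\{(a,n):\exists\tau\supseteq\pi_e0^n10^a1\ (n\in\Psi_e^\tau)\}.$$
It is r.e., uniformly in $e$ and $\pi_e$. Fix an effective search, so that for $(a,n)\in W_e$ the first $\tau$ found is well defined and computable from $e,\pi_e,a,n$. Since $W_e$ is not a witness, there is a pair $(a,n)$ with either

- (i) $a\in A$, $n\in C$, $(a,n)\notin W_e$; or
- (ii) $a\notin A$, $n\notin C$, $(a,n)\in W_e$.

Fix one. In case (i) let $\rho=\pi_e0^n10^a1$. In case (ii) let $\rho$ be the first $\tau$ found witnessing $(a,n)\in W_e$. Put $\pi_{e+1}=\rho^\frown C(e)$, where $C(e)\in\{0,1\}$ is the value of the characteristic function. In both cases $\pi_e0^n10^a1\subset G$: the block $0^n10^a1$ announces the pair to the decoder.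

**Step 2: $C\ne\Psi_e^G$ for each $e$.** In case (i), if $n\in\Psi_e^G$, then $n\in\Psi_e^\tau$ for some $\tau\subset G$, which by monotonicity may be taken to extend $\pi_e0^n10^a1$. This puts $(a,n)$ in $W_e$, a contradiction. So $n\in C\setminus\Psi_e^G$. In case (ii), $n\in\Psi_e^\rho\subseteq\Psi_e^G$ and $n\notin C$. Hence $C\not\le_eG$.

**Step 3: $C\le_eA\oplus G$.** We let the decoder guess the whole history and verify it by positive facts. Call a sequence $\emptyset=\pi_0\subset\dots\subset\pi_{e+1}\subset G$ a history if for each $j\le e$ there are $n,a$, a string $\rho\supseteq\pi_j0^n10^a1$ and a bit $i$ with $\pi_{j+1}=\rho^\frown i$, such that either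

- $a\in A$ and $\rho=\pi_j0^n10^a1$; or
- $(a,n)\in W_j$, computed from $\pi_j$, and $\rho$ is the first $\tau$ found.

The true sequence is a history. It is the only one of its length, by induction on $j$. Suppose a history agrees with the true one up to $\pi_j$. Since $\pi_j0^n10^a1\subset G$, the numbers $n,a$ are read off from $\pi_j$ and $G$, so they are the true ones. For the true pair exactly one of $a\in A$, $(a,n)\in W_j$ holds, so only the true alternative is available, and $\rho$ is the true $\rho$. Then $i=G(|\rho|)$ is the true bit.

Thus $e\in C$ iff there is a history $\pi_0,\dots,\pi_{e+1}$ in which $\pi_{e+1}$ ends in $1$. This condition is existential. Each candidate is verified from finitely many elements of $A$ (the $a$'s of the first alternative), a finite part of the graph of $G$ (the string $\pi_{e+1}$), and r.e. events. So it gives an e-operator with $C$ as its value on $A\oplus G$. $\square$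

Proposition 7 is part 3 of Theorem 5. The definition of a witness treats $A$ and $C$ alike, and this decides Theorem 4.

**Proposition 8.** In $\mathcal D_e$: if $a\le c$ and $N(a,c)$, then $a=0$. Hence $\delta$ defines $\{0\}$ in $\mathcal D_e$, and $\sigma$ is false in $\mathcal D_e$.

**Proof.** If $W$ is a witness for $(A,C)$, its transpose is a witness for $(C,A)$. So by Proposition 7, $N(a,c)$ implies $N(c,a)$. Now $a\le c=c\vee0$, and $N(c,a)$ with $x=0$ gives $a\le0$. Conversely $\delta(0)$ holds, with $c=0$. $\square$

With Section 5 this proves Theorem 4: $\mathcal D_{WT}\not\equiv\mathcal D_e$. $\square$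

Unwinding Proposition 8 gives a formula we shall meet again. If $A=\Gamma^C$ and $W$ is a witness for $(A,C)$, then $a\in A$ iff $\Gamma$ has an axiom $\langle a,F\rangle$ with $(a,n)\in W$ for all $n\in F$, so $A$ is r.e. Indeed, if $a\in A$ take an axiom with $F\subseteq C$; then $\{a\}\times F\subseteq A\times C\subseteq W$. Conversely, if $F\subseteq C$ then $a\in\Gamma^C=A$. If $n\in F\setminus C$, then $(a,n)\in W$ forces $a\in A$.

## 7. Degrees outside $I$: coding with a value to be compared

It remains to prove that $\delta$ defines $I$ in $\mathcal D_{WT}$. One half is immediate.

**Elements of $I$ satisfy $\delta$.** By Step (b) of Proposition 2 such an element is $a=\deg_{WT}S_A$. Let $c=\deg_{WT}\chi_A$. Since $A\le_e\chi_A$, Step (a) gives $a\le c$, and $N(a,c)$ is Lemma 6 because $\chi_A$ is total.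

For the other half we need, for each $\alpha$ without p.r. extension and each $\gamma$ above it, a $G$ that does not compute $\gamma$ but does so together with $\alpha$. The sensible first attempt is to repeat the construction of Proposition 7. The diagonalization is fine. The decoding is where it stops: the uniqueness of the history used that exactly one of $a\in A$, $(a,n)\in W_j$ holds, and this is guaranteed only for the true oracle $A\oplus G$. A recursive operator must be single-valued on all oracles, and on a wrong one nothing prevents both alternatives. Nor can we run the alternatives one after the other, for an oracle $S_A$ never says that $a\notin A$.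

No repair is possible at this level of generality. Take $A$ not r.e. and $C=\mathrm{graph}(\chi_A)$. By Propositions 7 and 8 $(A,C)$ has no witness, so the construction yields $G$ with $C\le_eA\oplus G$ and $C\not\le_eG$. But $\chi_A\le_{WT}S_A\oplus G$ is false, since by Lemma 6 it would give $\chi_A\le_{WT}G$.

So the hypothesis on $\alpha$ has to enter the decoding. It does so as follows: announce in $G$ not only $n$ and $a\in\operatorname{dom}\alpha$ but also a number $v$. The decoder asks for $\alpha(a)$ and compares it with $v$. Both answers, "equal" and "different", are obtained from one positive piece of information, the value $\alpha(a)$, so the decoder can be deterministic. That suitable $n,a,v$ exist is where the absence of a p.r. extension is used.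

**Proposition 9.** Let $\alpha\in\mathcal P$ have no p.r. extension and let $\gamma\in\mathcal P$ with $\alpha\le_e\gamma$ (in particular, if $\alpha\le_{WT}\gamma$). Then there is a total $G$ with $\gamma\le_{WT}\alpha\oplus G$ and $\gamma\not\le_eG$ (hence $\gamma\not\le_{WT}G$).

**Proof.** We build $\emptyset=\pi_0\subset\pi_1\subset\cdots$ with $G=\bigcup_e\pi_e\in2^\omega$. Below, "$n\in\gamma$" means that $n$ is an element of the graph of $\gamma$.

**Step 1: find a diagonalizing triple.** Given $\pi_e$, let
$$V_n=\{(a,v):\exists\tau\supseteq\pi_e0^n10^a10^v1\ (n\in\Psi_e^\tau)\},$$
which is r.e. uniformly in $n$.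

**Claim.** There are $n$, $a\in\operatorname{dom}\alpha$ and $v$ with either

- (i) $n\in\gamma$, $v=\alpha(a)$, $(a,v)\notin V_n$; or
- (ii) $n\notin\gamma$, $v\ne\alpha(a)$, $(a,v)\in V_n$.

Suppose not. Then for every $a\in\operatorname{dom}\alpha$:
$$n\in\gamma\ \Rightarrow\ (a,\alpha(a))\in V_n;\qquad\quad n\notin\gamma\text{ and }(a,v)\in V_n\ \Rightarrow\ v=\alpha(a). \tag{4}$$
Let $\alpha=\Gamma^\gamma$ with $\Gamma$ an e-operator. As in the formula at the end of Section 6, let $R$ be the r.e. set of all $(a,v)$ such that $\Gamma$ has an axiom $\langle\langle a,v\rangle,F\rangle$ with $(a,v)\in V_n$ for all $n\in F$.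

If $\alpha(a)=v$, there is an axiom $\langle\langle a,v\rangle,F\rangle$ with $F\subseteq\gamma$, and by the first part of (4) $(a,v)\in V_n$ for all $n\in F$. So $(a,v)\in R$.

If $(a,v)\in R$ via $F$ and $a\in\operatorname{dom}\alpha$, there are two possibilities. Either $F\subseteq\gamma$, and then $\langle a,v\rangle\in\Gamma^\gamma=\alpha$. Or some $n\in F\setminus\gamma$ has $(a,v)\in V_n$, and then $v=\alpha(a)$ by the second part of (4). In both cases $v=\alpha(a)$.

So for $a\in\operatorname{dom}\alpha$ the only $v$ with $(a,v)\in R$ is $\alpha(a)$. Let $\psi(a)$ be the first $v$ found with $(a,v)\in R$, undefined if there is none. Then $\psi$ is a p.r. extension of $\alpha$, a contradiction. This proves the claim.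

**Step 2: the construction.** Fix $n,a,v$ as in the claim. In case (i) let $\rho=\pi_e0^n10^a10^v1$. In case (ii) let $\rho$ be the first $\tau$ found, in a fixed effective search, witnessing $(a,v)\in V_n$. Put $\pi_{e+1}=\rho^\frown i$, with $i=1$ if $e\in\gamma$ and $i=0$ otherwise. In both cases $\pi_e0^n10^a10^v1\subset G$.

**Step 3: $\gamma\ne\Psi_e^G$ for each $e$.** In case (i), no $\tau\supseteq\pi_e0^n10^a10^v1$ has $n\in\Psi_e^\tau$, and by monotonicity it suffices to consider initial segments $\tau$ of $G$ that are this long; so $n\in\gamma\setminus\Psi_e^G$. In case (ii), $n\in\Psi_e^\rho\subseteq\Psi_e^G$ and $n\notin\gamma$. Hence $\gamma\not\le_eG$.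

**Step 4: reduce the decoding to a total function.** Let $\chi$ be the total characteristic function of $\mathrm{graph}(\gamma)$. Since $\gamma\le_e\chi$ and $\chi$ is total, Lemma 1 gives $\gamma\le_{WT}\chi$. So it suffices to show $\chi\le_{WT}\alpha\oplus G$.

**Step 5: a deterministic decoder.** For $h,k\in\mathcal P$ define $\Delta(h\oplus k)$ by the following procedure. It questions $h$ and $k$ one value at a time; if a value it needs is undefined it waits forever. Start with $\pi_0=\emptyset$. Given $\pi_e\subset k$, read $k$ from position $|\pi_e|$ on, to find the necessarily unique $n,a,v$ with $\pi_e0^n10^a10^v1\subset k$. Then wait for the value $h(a)$.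

- If $h(a)=v$, put $\rho=\pi_e0^n10^a10^v1$.
- If $h(a)$ is defined and different from $v$, search for the first $\tau\supseteq\pi_e0^n10^a10^v1$ with $n\in\Psi_e^\tau$. If it is found and $\tau\subset k$, put $\rho=\tau$.

Then, if $k(|\rho|)$ is defined and equals some $i\in\{0,1\}$, output the value $i$ at argument $e$, that is, $\Delta(h\oplus k)(e)=i$, and set $\pi_{e+1}=\rho^\frown i$. If any step fails to terminate or its condition fails (for instance, $k$ takes a value outside $\{0,1\}$ where it is read, or $\tau\not\subset k$), there are no further outputs.

**Step 6: $\Delta$ is a recursive operator.** Every $p\in\mathcal P$ has the form $h\oplus k$. Take as axioms all $\langle\langle e,i\rangle,D\rangle$ with $D$ a finite partial function on which the procedure outputs $i$ at $e$; this set is r.e. If the procedure outputs $i$ at $e$ on $p$, it has used only finitely many values of $p$, so it does the same on a finite $D\subseteq p$. Conversely, if it outputs $i$ at $e$ on a finite $D\subseteq p$, then all questions asked up to that point were answered by $D$. The function $p\supseteq D$ answers them the same way, so the output on $p$ is the same. Hence the e-operator with these axioms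 yields on each $p\in\mathcal P$ exactly the outputs of the procedure on $p$. On a fixed single-valued $p$ the procedure is one deterministic run with at most one output for each $e$. So $\Delta(p)$ is single-valued for every $p\in\mathcal P$.

**Step 7: $\Delta(\alpha\oplus G)=\chi$.** By induction on $e$ the run on $\alpha\oplus G$ reproduces the construction. Suppose it has reached the true $\pi_e$. It reads the true $n,a,v$ from $G$. By the claim $a\in\operatorname{dom}\alpha$, so the value $\alpha(a)$ arrives. In case (i) $\alpha(a)=v$, and $\rho$ is as in the construction. In case (ii) $\alpha(a)\ne v$ and $(a,v)\in V_n$, so the search terminates with the $\tau$ chosen in the construction, and $\tau\subset G$. Then $G(|\rho|)=\chi(e)$ is output, and the true $\pi_{e+1}$ is formed. $\square$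

**Elements outside $I$ do not satisfy $\delta$.** Let $a=\deg_{WT}\alpha\notin I$ and $c=\deg_{WT}\gamma\ge a$. Then $\alpha$ has no p.r. extension and $\alpha\le_{WT}\gamma$. With $G$ from Proposition 9 and $x=\deg_{WT}G$ we get $c\le a\vee x$ and $c\not\le x$, so $N(a,c)$ fails. As $c\ge a$ was arbitrary, $\delta(a)$ fails.

Together with the first half, and with Proposition 8 for $\mathcal D_e$, this proves part 2 of Theorem 5, and with it the whole theorem. $\square$

## 8. Definability of $\le_e$ in $\mathcal D_{WT}$ and the complexity of the theories

**Corollary 10.** $\le_e$ is definable in $\mathcal D_{WT}$. For each $f\in\mathcal P$ the greatest element of $I$ below $\deg_{WT}f$ is $\deg_{WT}S_f$, and $f\le_eg$ iff every $a$ with $\delta(a)$ and $a\le\deg_{WT}f$ satisfies $a\le\deg_{WT}g$.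

**Proof.** Elements of $I$ are the degrees of the $S_A$. By Step (a) of Proposition 2, $S_A\le_{WT}f$ iff $A\le_ef$, and by (1) this holds iff $S_A\le_{WT}S_f$. Also $S_f\le_{WT}f$. So $\deg_{WT}S_f$ is the greatest element of $I$ below $\deg_{WT}f$. Hence every element of $I$ below $\deg_{WT}f$ is below $\deg_{WT}g$ iff $S_f\le_{WT}g$, which by Step (a) holds iff $f\le_eg$. By Theorem 5(2), $\delta$ defines $I$. $\square$

**Corollary 11.** $\mathrm{Th}(\mathcal D_{WT})$ is many-one equivalent to true second-order arithmetic. So, although $\mathrm{Th}(\mathcal D_{WT})$ and $\mathrm{Th}(\mathcal D_e)$ differ, they have the same many-one degree.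

**Proof.** Given a sentence $\varphi$ of $\{\le\}$, let $\varphi^\delta$ be the result of relativizing its quantifiers to $\delta$, where $\delta$ is written in $\{\le\}$ as in Section 4. Since $\delta$ defines $I\cong\mathcal D_e$ in $\mathcal D_{WT}$, $\varphi$ holds in $\mathcal D_e$ iff $\varphi^\delta$ holds in $\mathcal D_{WT}$. So $\mathrm{Th}(\mathcal D_e)$ is many-one reducible to $\mathrm{Th}(\mathcal D_{WT})$. Slaman and Woodin ("Definability in the enumeration degrees", Arch. Math. Logic 36, 1997) proved that $\mathrm{Th}(\mathcal D_e)$ is recursively isomorphic to true second-order arithmetic. Finally, $\mathcal D_{WT}$ is interpretable in second-order arithmetic: partial functions are sets of numbers, e-operators have numerical indices, and "$\Psi_e^h$ is single-valued for every $h\in\mathcal P$" is a second-order condition on $e$. So $\mathrm{Th}(\mathcal D_{WT})$ is many-one reducible to true second-order arithmetic, and the circle closes. $\square$
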